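# Quotient fans of congruence uniform posets of regions are normal fans

## 1. Three lines, a hexagon and a pentagon

Take the plane with coordinates $(s,t)$ and the three lines
$$H_1=\{s=0\},\qquad H_2=\{s+t=0\},\qquad H_3=\{t=0\},$$
with normals $n_1=(1,0)$, $n_2=(1,1)$, $n_3=(0,1)$. All three normals are negative on the region $B=\{s<0,\ t<0\}$. The lines cut the plane into six regions. Attach to each region the set of lines that separate it from $B$, and order the regions by inclusion of these sets. Turning away from $B$ in one direction we cross $H_1$, then $H_2$, then $H_3$; in the other direction $H_3$, $H_2$, $H_1$. So the order is a hexagon with two maximal chains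
$$B<c_1<c_2<-B,\qquad B<d_1<d_2<-B,$$
with separating sets $\{H_1\},\{H_1,H_2\}$ for $c_1,c_2$ and $\{H_3\},\{H_3,H_2\}$ for $d_1,d_2$. The crossings happen through six rays. On the first chain they are $W_1,W_2,W_3$, spanned by $(0,-1)$, $(1,-1)$, $(1,0)$. On the second chain they are $W'_3,W'_2,W'_1$, spanned by $(-1,0)$, $(-1,1)$, $(0,1)$. Here $W_i$ and $W_i'$ are the two halves of $H_i$.

The six chambers form a complete fan. It is the normal fan of the hexagon obtained as the sum of the segments $[0,n_1],[0,n_2],[0,n_3]$: walking up the first chain the vertices are $0,\ n_1,\ n_1+n_2,\ n_1+n_2+n_3$, and up the second chain $0,\ n_3,\ n_3+n_2,\ n_3+n_2+n_1$. Each ray in the line $H_i$ corresponds to an edge that is a copy of $n_i$.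

Now glue the chambers $d_1$ and $d_2$ into one, the quadrant $\{s<0,t>0\}$. The result is a complete fan with five rays. Is it the normal fan of a polygon? The most naive attempt is to keep the hexagon and shrink the edge belonging to $W_2'$ to length $0$. This fails: the first chain climbs by $n_1+n_2+n_3$ and the second now only by $n_3+n_1$, so the polygon does not close. Allow general lengths $\ell(W)\ge0$, meaning that the edge belonging to a ray $W\subset H_i$ is $\ell(W)n_i$. Closing up means
$$\sum_{i=1}^3\bigl(\ell(W_i)-\ell(W'_i)\bigr)n_i=0. \tag{1}$$
Since $n_2=n_1+n_3$ and we want $\ell(W_2')=0$, this says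
$$\ell(W_1')-\ell(W_1)=\ell(W_2),\qquad \ell(W_3')-\ell(W_3)=\ell(W_2).$$
Choose $\ell(W_2)=\ell(W_1)=\ell(W_3)=1$; then $\ell(W_1')=\ell(W_3')=2$. The vertices are $(0,0),(1,0),(2,1),(2,2)$ up the first chain and $(0,0),(0,2),(2,2)$ up the second. This is a convex pentagon with outer normals $(0,-1),(1,-1),(1,0),(0,1),(-1,0)$, as desired.

The middle line $H_2$ was served first, with arbitrary values. Then each outer line $H_1,H_3$ received a prescribed *difference* between its two halves, and one free additive constant made everything positive.

In higher dimension there is an equation like (1) at every codimension-2 face, and all of them must hold at once. Which gluings are then realized by polytopes? The gluing of $d_1$ and $d_2$ came from a lattice congruence of the hexagon, and that is the class of gluings we study.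

## 2. Regions, congruences, fans, and the two theorems

**Regions.** Let $\mathcal H$ be a finite arrangement of linear hyperplanes in $\mathbb R^d$. The closures of the regions (the connected components of the complement of $\bigcup\mathcal H$) are the chambers of a complete fan $\mathcal F$. Fix a base region $B$, and for a region $R$ let $\mathrm{sep}(R)$ be the set of hyperplanes separating $R$ from $B$. The *poset of regions* $\mathrm{PR}(\mathcal H,B)$ is the set of regions ordered by $R\le R'$ if and only if $\mathrm{sep}(R)\subseteq\mathrm{sep}(R')$. We write $L=\mathrm{PR}(\mathcal H,B)$. Fans may have lineality, and polytopes need not be full-dimensional.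

A *wall* is a codimension-1 face of $\mathcal F$. Walls correspond bijectively to covers $x\lessdot y$ of $L$. Indeed, if $R<R'$, the hyperplanes separating $R$ from $R'$ are those in $\mathrm{sep}(R')\setminus\mathrm{sep}(R)$; the first one crossed by a generic segment from $R$ to $R'$ leads to a region $R''$ adjacent to $R$ with $R<R''\le R'$. So a cover is a pair of adjacent regions with $\mathrm{sep}(y)=\mathrm{sep}(x)\cup\{H\}$, and the wall is their common facet, contained in $H$. Conversely, two adjacent regions differ in exactly one hyperplane and form a cover. From now on we identify walls with covers.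

Björner–Edelman–Ziegler: $L$ is always a lattice when $\mathcal F$ is simplicial, and $B$ must be simplicial for $L$ to be a lattice. We use only the second half. (A region is simplicial if, modulo lineality, its closure is a cone over a simplex.)

**Congruences.** A *lattice congruence* of a finite lattice $L$ is an equivalence relation $\equiv$ such that $x\equiv x'$ and $y\equiv y'$ imply $x\wedge y\equiv x'\wedge y'$ and $x\vee y\equiv x'\vee y'$. Classes are convex: if $x\le y\le z$ and $x\equiv z$, then $y=y\vee x\equiv y\vee z=z$. They are closed under $\wedge$ and $\vee$, so each class is an interval. The quotient $L/{\equiv}$ is a lattice and $L\to L/{\equiv}$ is a surjective homomorphism.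

A cover $x\lessdot y$ is *contracted* by $\equiv$ if $x\equiv y$. Intersections of congruences are congruences, so there is a smallest congruence contracting a given cover, written $\mathrm{con}(x,y)$.

An element $j$ is *join-irreducible* (JI) if it has a unique lower cover $j_*$; then every element $<j$ is $\le j_*$. Put $\mathrm{con}(j):=\mathrm{con}(j_*,j)$, and call $j$ contracted by $\equiv$ if $j_*\equiv j$. A congruence $\theta$ contracts $j$ if and only if $\theta\supseteq\mathrm{con}(j)$.

*Example.* In the hexagon of Section 1 the JIs are $c_1,c_2,d_1,d_2$. The congruence $\mathrm{con}(d_2)$ only identifies $d_1$ with $d_2$: joining or meeting both with an element of the other chain gives the same result, and with elements of their own chain nothing new arises. On the other hand, if $B\equiv c_1$, joining with $d_1$ gives $d_1\equiv -B$, and meeting $d_2\equiv -B$ with $c_2$ gives $B\equiv c_2$. So $\mathrm{con}(c_1)$ has the classes $\{B,c_1,c_2\}$ and $\{d_1,d_2,-B\}$. By symmetry $\mathrm{con}(c_2)$ only identifies $c_1,c_2$, and $\mathrm{con}(d_1)$ has the classes $\{B,d_1,d_2\}$, $\{c_1,c_2,-B\}$. Contracting an outer wall forces the middle walls to be contracted, but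 not conversely.

**Quotient fans.** Let $L=\mathrm{PR}(\mathcal H,B)$ be a lattice and $\equiv$ a congruence of it. N. Reading proved that the unions of the chambers of $\mathcal F$ whose regions lie in the same class are the chambers of a complete fan $\mathcal F_\equiv$, the *quotient fan*. For $\mathrm{con}(d_2)$ in Section 1 it is the fan with five rays.

**Normal fans.** We identify linear forms on $\mathbb R^d$ with vectors through the inner product. A polytope $P$ has the support function $h_P(x)=\max_{p\in P}\langle p,x\rangle$. Its normal fan is the complete fan whose maximal cones are the sets $\{x: h_P(x)=\langle p,x\rangle\}$ for the vertices $p$ of $P$.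

**Doubling.** Let $I=[a,b]$ be an interval of a finite lattice $N$. Day's doubling $N[I]$ is the subposet of $N\times\{0<1\}$ consisting of $(x,0),(x,1)$ for $x\in I$, of $(x,0)$ for $x\le b$, $x\not\ge a$, and of $(x,1)$ for $x\not\le b$. A finite lattice is *congruence uniform* if it is obtained from the one-element lattice by a finite sequence of interval doublings.

*Example.* Doubling a point gives a chain $0<1$; doubling that whole chain gives the square $\{0,a,b,1\}$. Doubling the interval $[a,a]$ of the square gives $(0,0)<(a,0)<(a,1)<(1,1)$ and $(0,0)<(b,1)<(1,1)$, a pentagon. Doubling the one-element interval at the remaining middle element of the short chain gives the hexagon. So the hexagon is congruence uniform.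

The question of these notes is a conjecture from the paper "Shard Polytopies"; the answer is that it is true.

**Theorem 1.** If $L=\mathrm{PR}(\mathcal H,B)$ is a congruence uniform lattice, then for every lattice congruence $\equiv$ of $L$ the fan $\mathcal F_\equiv$ is the normal fan of a polytope.

The proof uses congruence uniformity only through the following condition on $(L,\equiv)$.

> **(I)** If $j\neq j'$ are JIs of $L$ not contracted by $\equiv$, then $\mathrm{con}(j)\neq\mathrm{con}(j')$.

*Example.* The hexagon satisfies (I) for every $\equiv$: the four congruences computed above are distinct. The lattice $M_3=\{0,a,b,c,1\}$ with three atoms violates it for the trivial congruence. If $0\equiv a$, joining with $b$ gives $b\equiv 1$, and meeting with $c$ gives $0\equiv c$; in the same way $0\equiv b$. So $\mathrm{con}(a)=\mathrm{con}(b)=\mathrm{con}(c)$.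

**Theorem 2.** Let $L=\mathrm{PR}(\mathcal H,B)$ be a lattice and $\equiv$ a congruence satisfying (I). (This holds whenever $L$ is congruence uniform, and also whenever $L/{\equiv}$ is congruence uniform.) Then:

1. $\mathcal F_\equiv$ is the normal fan of a polytope.
2. The space of continuous functions that are linear on each chamber of $\mathcal F_\equiv$, modulo global linear functions, has dimension equal to the number of JIs of $L/{\equiv}$.
3. For an uncontracted JI $j$ there is a largest congruence $\equiv_j$ not contracting $j$, and $\mathcal F_{\equiv_j}$ is the normal fan of a polytope $P_j$. For any choice of the $P_j$, $\mathcal F_\equiv$ is the normal fan of the Minkowski sum $\sum_jP_j$ over uncontracted $j$. The classes of the support functions of the $P_j$ form a basis of the space in (2). So every polytope whose normal fan coarsens $\mathcal F_\equiv$ is, up to translation, a unique signed Minkowski combination of the $P_j$.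

*Example.* For the pentagon of Section 1 the uncontracted JIs are $c_1,c_2,d_1$. A function that is linear on the five cones is determined by its values on the five rays; modulo the two-dimensional space of linear functions this leaves dimension $3$, as (2) says.

## 3. Join-irreducibles, homomorphisms and doublings

This section proves that congruence uniformity of $L$ or of $L/{\equiv}$ implies (I). It is pure lattice theory.

**Lemma 1.** The projection $\pi:N[I]\to N$ is a homomorphism of lattices (in particular $N[I]$ is a lattice).

*Proof.* Let $u,v\in N[I]$ lie over $p,q$; call the second coordinate the tag.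

*Joins.* If $p\vee q\in I$, then $p\vee q$ with the maximum of the two tags is an element of $N[I]$ and is the join. If $p\vee q\not\le b$, every upper bound lies over some $z\ge p\vee q$, so $z\not\le b$ and its tag is $1$; hence $(p\vee q,1)$ is the join. If $p\vee q\le b$ and $p\vee q\not\ge a$, then $p,q\le b$ and $p,q\not\ge a$, so both tags are $0$ and $(p\vee q,0)$ is the join.

*Meets.* If $p\wedge q\in I$, take the minimum of the tags. If $p\wedge q\le b$ and $p\wedge q\notin I$, every lower bound lies over some $z\le p\wedge q$, so $z\le b$, $z\not\ge a$ and its tag is $0$; hence $(p\wedge q,0)$ is the meet. If $p\wedge q\not\le b$, then $p,q\not\le b$, so both tags are $1$ and $(p\wedge q,1)$ is the meet. $\square$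

**Lemma 2.** (a) Let $\pi:M\to N$ be a surjective homomorphism of finite lattices. Then $j\mapsto\pi(j)$ is a bijection from the JIs of $M$ not contracted by $\ker\pi$ to the JIs of $N$, and $\pi(j)_*=\pi(j_*)$. If $\mathrm{con}_M(j)=\mathrm{con}_M(j')$ for two such JIs, then $\mathrm{con}_N(\pi j)=\mathrm{con}_N(\pi j')$.

(b) If $M$ is congruence uniform, $j\mapsto\mathrm{con}(j)$ is injective on JIs.

(c) If $L$ or $L/{\equiv}$ is congruence uniform, then (I) holds.

*Proof of (a).* **Step 1: an uncontracted $j$ is the minimum of its fibre, which gives injectivity.** Suppose $\pi(w)=\pi(j)$ and $j\not\le w$. Then $w\wedge j<j$, so $w\wedge j\le j_*$. Also $\pi(w\wedge j)=\pi(w)\wedge\pi(j)=\pi(j)$. Hence $\pi(j)\le\pi(j_*)\le\pi(j)$ and $j$ is contracted, a contradiction.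

**Step 2: $\pi(j)$ is JI.** Let $u=\pi(w)<\pi(j)$. Then $\pi(w\wedge j)=u\ne\pi(j)$, so $w\wedge j<j$, hence $w\wedge j\le j_*$ and $u\le\pi(j_*)<\pi(j)$. So $\pi(j_*)$ is the unique lower cover of $\pi(j)$.

**Step 3: every JI of $N$ is reached.** Let $u$ be a JI of $N$ and $w$ the minimum of $\pi^{-1}(u)$. Every $w'<w$ has $\pi(w')<u$, hence $\pi(w')\le u_*$. There is such a $w'$, because the minimum of $M$ maps to the minimum of $N$, which is not $u$. The join of all $w'<w$ maps to an element $\le u_*$, so it is not $w$; it is therefore the unique lower cover of $w$. So $w$ is JI, and it is uncontracted since $\pi(w_*)\le u_*<u$.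

**Step 4: equal congruences go to equal congruences.** The pullback to $M$ of $\mathrm{con}_N(\pi j')$ contracts $j'$, because $\pi(j'_*)=\pi(j')_*$. So it contains $\mathrm{con}_M(j')=\mathrm{con}_M(j)$ and contracts $j$. Thus $\mathrm{con}_N(\pi j)\subseteq\mathrm{con}_N(\pi j')$, and equality follows by symmetry.

*Proof of (b).* Induct on the number of doublings; the one-element lattice has no JI. Let $M=N[I]$ with $I=[a,b]$ and $\pi$ as in Lemma 1. If a JI $j$ is contracted by $\ker\pi$, then $j=(x,1)$ and $j_*=(x,0)$ with $x\in I$. If $x\neq a$, then $(a,1)<(x,1)=j$ but $(a,1)\not\le(x,0)=j_*$, a contradiction. So $j_0=(a,1)$ is the only JI that can be contracted by $\ker\pi$.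

Let $\mathrm{con}(j)=\mathrm{con}(j')$. If both are uncontracted, (a) and the induction hypothesis give $\pi j=\pi j'$, and then $j=j'$ by (a). If one of them, say $j$, is contracted and $j'\ne j$, then $j=j_0$ and $j'$ is not contracted by $\ker\pi$; but $\mathrm{con}(j')=\mathrm{con}(j_0)\subseteq\ker\pi$ contracts $j'$, a contradiction.

*Proof of (c).* If $L$ is congruence uniform, use (b). If $L/{\equiv}$ is, let $j,j'$ be uncontracted with $\mathrm{con}(j)=\mathrm{con}(j')$. By (a) for $L\to L/{\equiv}$ their images have equal congruences, by (b) the images are equal, and by (a) $j=j'$. $\square$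

## 4. Local jumps and monodromy

We shall twice prescribe the differences of an unknown function across adjacent chambers and ask whether the function exists. The next lemma says that it suffices to check small loops around codimension-2 faces.

**Lemma 3.** Let $\mathcal A$ be a finite arrangement of linear hyperplanes in $\mathbb R^m$, and $C$ a connected component of the complement of a subarrangement (possibly $C=\mathbb R^m$). Let $U$ be a real vector space. For adjacent chambers $R,R'$ of $\mathcal A$ in $C$ let $a(R,R')=-a(R',R)\in U$ be given. Suppose that for every codimension-2 face with relative interior in $C$, the sum of $a$ along the cyclic sequence of chambers around it is $0$. Then there is a function $h$ with $h(R')-h(R)=a(R,R')$ for all adjacent $R,R'$ in $C$, unique up to an additive constant.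

*Example.* For the three lines of Section 1 and $C=\mathbb R^2$ there is one condition, at the origin. For $C$ an open half-plane bounded by one of the lines there is no condition at all.

*Proof.* Here "chamber" means open chamber. The set $C$ is open and convex, and each relatively open face of $\mathcal A$ lies in $C$ or is disjoint from $C$. Any two chambers in $C$ are joined by a segment in $C$ that misses all flats of codimension $\ge2$, so adjacency is connected in $C$. This gives uniqueness. If $m\le1$, there are at most two chambers and existence is clear. Let $m\ge2$.

For $x,y\in C$ in chambers such that $[x,y]$ misses all flats of codimension $\ge2$, let $a[x,y]$ be the sum of $a$ over the successive crossings of $[x,y]$. Then $a[y,x]=-a[x,y]$. Call $(x,y,z)$ *generic* if the three points are non-collinear and lie in chambers, the three sides miss all flats of codimension $\ge2$, and the plane $E=\mathrm{aff}(x,y,z)$ misses all flats of codimension $\ge3$ and meets each codimension-2 flat in at most one point.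

**Step 1: the sum around a generic triangle in $C$ is zero, i.e. $a[x,y]+a[y,z]+a[z,x]=0$.** Let $T\subset C$ be the triangle. No hyperplane contains $E$, because $x$ lies in a chamber; so each hyperplane meets $E$ in a line or not at all. These lines are distinct, since a common line of two hyperplanes would lie in a codimension-2 flat. They miss the corners of $T$ and do not cross each other on $\partial T$. So a crossing point $v$ of lines in $T$ is interior to $T$. It lies in a codimension-2 flat and in no flat of codimension $\ge3$, hence in the relative interior of a codimension-2 face, which lies in $C$. Since $E$ meets the span of this face only in $v$, it is transversal to it, and the cells of $E$ around $v$ correspond in cyclic order to the chambers around the face. So the circulation of $a$ around $v$ is $0$.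

Now add the counterclockwise circulations over all interior vertices $v$ of the subdivision of $T$. A subdivision edge with both ends interior contributes twice, with opposite signs. An edge with exactly one end on $\partial T$ contributes exactly the crossing that the counterclockwise traversal of $\partial T$ makes there. An edge with both ends on $\partial T$ contributes nothing to the sum and yields two cancelling crossings of $\partial T$. Hence the circulation along $\partial T$ equals the sum, which is $0$.

**Step 2: generic triangles are plentiful.** Fix $p$ in a chamber of $C$. Call $q\in C$ *good* if it lies in a chamber, $q\ne p$, and $q\notin\mathrm{aff}(p\cup D)$ for all flats $D$ of codimension $\ge2$. Then $[p,q]$ misses every such $D$: a point $e\in D$ on it would differ from $p$, and $q$ would lie on the line $pe$. Also $q-p\notin D$, as $\mathrm{aff}(p\cup D)=p+\mathbb Rp+D$ contains $p+D$.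

Given a good $q$, I claim that $(p,q,q')$ is generic as soon as $q'$ is good, is not on the line $pq$, and avoids

* $\mathrm{aff}(q\cup D)$ for $\operatorname{codim}D\ge2$,
* $\mathrm{aff}(\{p,q\}\cup D)$ for $\operatorname{codim}D\ge3$,
* $p+\mathbb R(q-p)+D$ for $\operatorname{codim}D=2$.

The first condition makes $[q,q']$ miss $D$, as above. For the second, suppose $e\in E\cap D$ with $\operatorname{codim}D\ge3$. If $e$ is on the line $pq$, then $e\ne p$ and $q\in\mathrm{aff}(p\cup D)$, against goodness of $q$. Otherwise $q'\in\mathrm{aff}(p,q,e)$, which is excluded. For the third, two distinct points of $E\cap D$ with $\operatorname{codim}D=2$ would give a nonzero vector $\alpha(q-p)+\beta(q'-p)\in D$. If $\beta\ne0$, then $q'$ lies in the excluded set; if $\beta=0$, then $q-p\in D$, against goodness of $q$. All excluded sets are finite unions of affine subspaces of dimension $\le m-1$, so admissible $q'$ are dense in $C$.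

**Step 3: definition of $h$.** Put $h(R):=a[p,q]$ for a good $q\in R$. This is independent of $q$: for good $q,q_1\in R$ choose $q'\in R$ with $(p,q,q')$ and $(p,q_1,q')$ generic. Since $R$ is convex, $a[q,q']=a[q_1,q']=0$, and Step 1 gives $a[p,q]=a[p,q']=a[p,q_1]$.

**Step 4: $h$ has the right jumps.** For adjacent $R,R'$ in $C$ choose a good $q\in R$ and then $q'\in R'$ with $(p,q,q')$ generic, both so close to an interior point of the common facet that $[q,q']$ crosses only that facet. Then Step 1 gives $h(R')-h(R)=a[p,q']-a[p,q]=a[q,q']=a(R,R')$. $\square$

## 5. Faces, intervals and the balance equations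

For $H\in\mathcal H$ fix a normal $n_H$ with $\langle n_H,\cdot\rangle<0$ on $B$. A relatively open face of $\mathcal F$ has constant sign with respect to each hyperplane; so if it meets a flat, it is contained in it.

For a flat $X$ let $\mathcal H_X=\{H\in\mathcal H:H\supseteq X\}$ and let $B_X$ be the region of $\mathcal H_X$ containing $B$. For a face $G$ write $\mathcal H_G,B_G$ for the case $X=\operatorname{span}G$.

**Definition.** $H\in\mathcal H_X$ is *basic at $X$* if it supports a facet of $B_X$. Basic at a face $G$ means basic at $\operatorname{span}G$.

*Example.* In Section 1, at the origin, $H_1$ and $H_3$ are basic and $H_2$ is not.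

**Lemma 4.** (F1) If $X\subseteq Y\subseteq H$ are flats and $H$ is basic at $X$, then $H$ is basic at $Y$.

(F2) Let $G$ be a face and $g\in\mathrm{relint}\,G$. For $u\in\mathbb R^d$ and small $\varepsilon>0$ let $\Phi(u)$ be the relatively open face containing $g+\varepsilon u$. Then $u\mapsto\Phi(u)$ induces a bijection from the relatively open faces of $\mathcal H_G$ to the relatively open faces of $\mathcal F$ whose closure contains $G$. It preserves codimension and inclusion of closures.

(F3) The regions whose closure contains $G$ form an interval $[m_G,M_G]$ of $L$, isomorphic to $\mathrm{PR}(\mathcal H_G,B_G)$. They are the regions $R$ with $S_G\subseteq\mathrm{sep}(R)\subseteq S_G\cup\mathcal H_G$, where $S_G$ is the set of hyperplanes not containing $G$ that separate $\mathrm{relint}\,G$ from $B$.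

(F4) If $L$ is a lattice, $B_G$ is simplicial.

*Proof.* (F1) As $\mathcal H_Y\subseteq\mathcal H_X$, we have $B_X\subseteq B_Y$. Near a generic point of the facet of $B_X$ in $H$, the points on one side of $H$ lie in $B_X\subseteq B_Y$, and those across $H$ do not lie in $B_Y$ because $H\in\mathcal H_Y$. So $H$ supports a facet of $B_Y$.

(F2) For small $\varepsilon$ the point $g+\varepsilon u$ has the sign of $u$ at hyperplanes containing $G$ and the nonzero sign of $g$ at the others. The latter sign is the same for all $g\in\mathrm{relint}\,G$, so $\Phi(u)$ depends only on the face of $\mathcal H_G$ containing $u$, different faces give different $\Phi$, and $\mathrm{relint}\,G\subset\overline{\Phi(u)}$. The hyperplanes containing $\Phi(u)$ are those of $\mathcal H_G$ containing $u$, so codimension is preserved; inclusion of closures is read off from signs. Conversely, let $\Phi$ be a relatively open face with $G\subset\overline\Phi$ and $u\in\Phi$. A hyperplane not containing $G$ does not contain $\Phi$, and $\Phi$ is on the same side as $\mathrm{relint}\,G$. So $g+\varepsilon u$ has the same signs as $u$, and $\Phi(u)=\Phi$.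

(F3) By (F2), a region $R$ with $G\subset\overline R$ satisfies $\mathrm{sep}(R)=S_G\cup\mathrm{sep}_{\mathcal H_G}(R)$, and every region of $\mathcal H_G$ occurs. Conversely, let $S_G\subseteq\mathrm{sep}(R)\subseteq S_G\cup\mathcal H_G$, $r\in R$, $g\in\mathrm{relint}\,G$. At hyperplanes not containing $G$, $R$ and $g$ are on the same side; so $g+\varepsilon r\in R$ for small $\varepsilon>0$, and $G\subset\overline R$. The isomorphism is $R\mapsto$ the region of $\mathcal H_G$ containing $R$.

(F4) An interval of a lattice is a lattice, so $\mathrm{PR}(\mathcal H_G,B_G)$ is a lattice. Apply the theorem of Björner–Edelman–Ziegler to the essentialization of $\mathcal H_G$. $\square$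

**Codimension-2 faces.** Let $Q$ be a codimension-2 face and $k=|\mathcal H_Q|\ge2$. Modulo $\operatorname{span}Q$, the arrangement $\mathcal H_Q$ is $k$ lines in a plane, with $2k$ sectors in cyclic order. By (F3), $[m_Q,M_Q]$ is a $2k$-gon: one maximal chain crosses $H_1,\dots,H_k$ in this order, through walls $W_1,\dots,W_k$; the other crosses $H_k,\dots,H_1$, through walls $W_k',\dots,W_1'$, with $W_i,W_i'\subset H_i$. Exactly $H_1$ and $H_k$ are basic at $Q$, and $B_Q=\{n_{H_1}<0,\ n_{H_k}<0\}$. For $1<i<k$ the form $n_{H_i}$ is negative on $B_Q$, so by Farkas' lemma
$$n_{H_i}=\alpha_in_{H_1}+\beta_in_{H_k},\qquad\alpha_i,\beta_i>0\qquad(1<i<k), \tag{2}$$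
where the coefficients are nonzero because the hyperplanes are distinct.

**Definition.** A function $\ell:\{\text{walls}\}\to\mathbb R$ is *balanced at $Q$* if
$$\sum_{i=1}^k\bigl(\ell(W_i)-\ell(W_i')\bigr)n_{H_i}=0. \tag{3}$$

Since $n_{H_1},n_{H_k}$ are linearly independent, (2) shows that (3) is equivalent to two scalar equations, one for each basic hyperplane:
$$(Q,H_1):\quad \ell(W_1)-\ell(W_1')+\sum_{1<i<k}\alpha_i\bigl(\ell(W_i)-\ell(W_i')\bigr)=0, \tag{4}$$
$$(Q,H_k):\quad \ell(W_k)-\ell(W_k')+\sum_{1<i<k}\beta_i\bigl(\ell(W_i)-\ell(W_i')\bigr)=0. \tag{5}$$
So $(Q,H)$ prescribes the difference of $\ell$ on the two walls of a *basic* hyperplane $H$ at $Q$ in terms of the values on walls in *nonbasic* hyperplanes at $Q$. Equation (1) is the case of three lines.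

## 6. A positive balanced weight is a polytope

Here we translate Theorem 2(1) into a statement about $\ell$. Let $L$ be a lattice, $\equiv$ a congruence of $L$, and let $\mathcal W(\equiv)$ be the vector space of all $\ell:\{\text{walls}\}\to\mathbb R$ that are balanced at every codimension-2 face and vanish on all walls contracted by $\equiv$.

**Proposition 5.** (a) Let $g$ be continuous and linear on each chamber of $\mathcal F_\equiv$, and let $g_R$ be the linear form with $g=g_R$ on $\overline R$. There is a unique $\ell_g\in\mathcal W(\equiv)$ with
$$g_{R'}-g_R=\ell_g(W)\,n_H\qquad\text{for } R\lessdot R' \text{ with wall } W\subset H. \tag{6}$$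
The map $g\mapsto\ell_g$ is linear and onto $\mathcal W(\equiv)$, and its kernel is the space of global linear functions.

(b) If $\ell_g>0$ on all uncontracted walls, then $g$ is the support function of $P=\mathrm{conv}\{g_R\}$, and the normal fan of $P$ is $\mathcal F_\equiv$.

(c) If $g$ is the support function of a polytope with normal fan $\mathcal F_\equiv$, then $\ell_g>0$ on all uncontracted walls.

*Proof of (a).* The form $g_{R'}-g_R$ vanishes on $W$, hence on $H$, so it is a unique multiple $\ell_g(W)$ of $n_H$. It is $0$ if $R\equiv R'$. Going up one chain of the polygon of $Q$ and down the other, the total change of $g_R$ is $0$; this is (3). If $\ell_g=0$, all $g_R$ agree and $g$ is linear; conversely a linear $g$ has $\ell_g=0$.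

For surjectivity let $\ell\in\mathcal W(\equiv)$. Apply Lemma 3 with $C=\mathbb R^d$, $U=(\mathbb R^d)^*$ and $a(R,R')=\ell(W)n_H$ for $R\lessdot R'$; the condition at codimension-2 faces is (3). We get linear forms $f_R$ with $f_{R'}-f_R=\ell(W)n_H$ for $R\lessdot R'$. If $x\in\overline R\cap\overline{R'}$, let $G$ be the face with $x\in\mathrm{relint}\,G$. By (F3), $R$ and $R'$ are connected through adjacent regions of $[m_G,M_G]$, and only hyperplanes through $x$ are crossed, so $f_R(x)=f_{R'}(x)$. Thus $f(x):=f_R(x)$ for $x\in\overline R$ is well defined and continuous. If $R\equiv R'$, both are joined to the minimum of their class, which is an interval, by chains of contracted covers, where $\ell=0$; so $f_R=f_{R'}$. Hence $f$ is linear on the chambers of $\mathcal F_\equiv$, and $\ell_f=\ell$.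

*Proof of (b).* **Step 1: $g$ is convex.** Move along a generic segment with direction $u$. When it crosses a wall $W\subset H$, the slope of $g$ changes by $\ell_g(W)\,|\langle n_H,u\rangle|\ge0$: an upward crossing adds $\ell_g(W)n_H$ and has $\langle n_H,u\rangle>0$; a downward crossing subtracts it and has $\langle n_H,u\rangle<0$. So $g$ is convex on generic segments, and by continuity on all segments.

**Step 2: $g$ is a support function.** A convex function that agrees with $g_R$ on the open set $R$ is $\ge g_R$ everywhere. So $g=\max_Rg_R$, the support function of $P=\mathrm{conv}\{g_R\}$.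

**Step 3: the maximal normal cones.** Let $N_R=\{x:g(x)=g_R(x)\}$. It is a closed convex cone containing $\overline R$, hence full-dimensional, so $g_R$ is a vertex of $P$ with normal cone $N_R$. All vertices of $P$ are among the $g_R$, so every maximal normal cone is some $N_R$. If the interior of $N_R$ meets a region $R'$, then $g_{R'}=g_R$ on a nonempty open set, so $g_{R'}=g_R$. Since $N_R$ is the closure of its interior and the regions are dense, $N_R$ is the union of the $\overline{R'}$ with $g_{R'}=g_R$.

**Step 4: $g_R=g_{R'}$ if and only if $R\equiv R'$.** If $R\equiv R'$, both lie in one chamber of $\mathcal F_\equiv$, so $g_R=g_{R'}$. If $R\not\equiv R'$, take a generic segment from $x\in R$ to $y\in R'$. It crosses at least one uncontracted wall, since otherwise all successive regions would be congruent. There the slope strictly increases, so $g_{R'}(y-x)>g_R(y-x)$.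

Hence the maximal cones of the normal fan of $P$ are the chambers of $\mathcal F_\equiv$. A complete fan is determined by its maximal cones.

*Proof of (c).* A support function is convex, so the slope computation of Step 1 gives $\ell_g\ge0$. Each $\overline R$ lies in the normal cone of a vertex, and this vertex is $g_R$. If $\ell_g(W)=0$, then $g_R=g_{R'}$, so $R,R'$ lie in the same maximal normal cone, i.e. $R\equiv R'$ and $W$ is contracted. $\square$

So $\mathcal F_\equiv$ is a normal fan if and only if $\mathcal W(\equiv)$ contains a weight that is positive on all uncontracted walls. For the trivial congruence the weight $\ell=1$ works, as (3) is then obvious; the polytope is the zonotope.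

The first thing one would try for general $\equiv$ is to start with $\ell=1$, set $\ell=0$ on contracted walls, and repair. At a single face $Q$ this works as in Section 1: choose the values in nonbasic hyperplanes, then adjust the two basic hyperplanes by (4) and (5). But if $d\ge3$, a hyperplane that is basic at $Q$ may be nonbasic at another face $Q'$, and then the repair at $Q$ spoils the balance at $Q'$. Two things can go wrong. The repairs may depend on each other in a circle. And even if they can be ordered, the jumps prescribed inside one hyperplane may fail to add up to zero around a codimension-3 face, so that by Lemma 3 no function has these jumps. The next section deals with the first obstacle; the rest of the proof deals with the second.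

## 7. Shards and forcing

The unit on which we choose one additive constant is a piece of hyperplane inside which (4) and (5) connect neighboring walls.

**Definition.** Let $\mathrm{Cut}(H)$ be the set of codimension-2 flats $X\subset H$ at which $H$ is not basic. A *shard* in $H$ is a connected component $C$ of $H\setminus\bigcup\mathrm{Cut}(H)$.

A shard is a convex cone, open in $H$. The relative interior of a wall $W\subset H$ is connected and meets no codimension-2 flat, so it lies in exactly one shard; say $W$ *belongs* to it. Let $Q\subset H$ be a codimension-2 face and $W,W'\subset H$ the two walls in $H$ containing $Q$.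

* If $H$ is basic at $Q$, then $\mathrm{relint}\,Q$ meets no flat of $\mathrm{Cut}(H)$, since such a flat would contain $Q$ and equal $\operatorname{span}Q$. So $\mathrm{relint}\,Q$ lies in a shard, and both $W,W'$ belong to it.
* If $H$ is not basic at $Q$, then $\operatorname{span}Q\in\mathrm{Cut}(H)$ separates $W$ from $W'$, and they belong to different shards.

By convexity (use generic segments), any two walls of a shard $C$ are joined by a sequence of walls of $C$ in which consecutive ones share a codimension-2 face with relative interior in $C$.

**Definition.** For shards $K,K'$ write $K\to K'$ if there is a codimension-2 face $Q$ contained in a wall of $K$ and in a wall of $K'$ such that the hyperplane of $K$ is basic at $Q$ and that of $K'$ is not. Then $K\ne K'$, since their hyperplanes differ.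

The arrow says that values on $K'$ enter an equation for jumps on $K$.

*Example.* For the three lines, the shards are $H_1$, $H_3$ and the two open halves of $H_2$; the arrows go from $H_1$ and from $H_3$ to each half of $H_2$.

From now on $L$ is a lattice.

**Lemma 6.** A congruence contracts all or none of the walls of a shard. If it contracts $K$ and $K\to K'$, it contracts $K'$. Moreover, if it contracts a wall at $Q$ in a hyperplane basic at $Q$, it contracts all walls at $Q$ in hyperplanes nonbasic at $Q$.

*Proof.* Let $m,M$ be the bottom and top of the polygon of $Q$, let $x_1,x_2$ be its atoms and $t_1,t_2$ its coatoms, with $x_i,t_i$ on chain $i$. Joins and meets of elements of $[m,M]$ stay in $[m,M]$, so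
$$x_1\vee x_2=M=x_1\vee t_2,\qquad t_1\wedge t_2=m=x_1\wedge t_2.$$
If $m\equiv x_1$, joining with $t_2$ gives $t_2\equiv M$. If $t_2\equiv M$, meeting with $x_1$ gives $m\equiv x_1$. The walls $m\lessdot x_1$ and $t_2\lessdot M$ are the two walls at $Q$ in one basic hyperplane, so these are contracted together. In that case, joining $m\equiv x_1$ with $x_2$ gives $x_2\equiv M$, and meeting $t_2\equiv M$ with $t_1$ gives $m\equiv t_1$. By convexity of classes, all covers of chain 2 above $x_2$ and of chain 1 below $t_1$ are contracted. These include all walls at $Q$ in nonbasic hyperplanes. The other basic hyperplane is treated by exchanging 1 and 2. This proves the last assertion, and the second follows from the first and the last.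

For the first, join two walls of a shard by a sequence of walls of the shard as above. At each shared face $Q$ the hyperplane is basic, so consecutive walls are contracted together. $\square$

Hence $\mathrm{con}(K):=\mathrm{con}(x,y)$, for any wall $x\lessdot y$ of $K$, is well defined, a congruence contracts $K$ if and only if it contains $\mathrm{con}(K)$, and $K\to K'$ implies $\mathrm{con}(K)\supseteq\mathrm{con}(K')$. For our fixed $\equiv$, call $K$ *kept* if $\equiv$ does not contract it, and *contracted* otherwise.

The next lemma finds join-irreducibles in shards, so that (I) can be used.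

**Lemma 7.** Let $x\lessdot y$ be a wall of the shard $K$ and let $z$ be minimal among the elements with $z\le y$, $z\not\le x$. Then $z$ is JI, the wall $z_*\lessdot z$ belongs to $K$, and $\mathrm{con}(z)=\mathrm{con}(K)$.

*Proof.* **Step 1: $z$ is JI with the right congruence.** Every $w<z$ satisfies $w\le y$, hence $w\le x$ by minimality, so $w\le x\wedge z<z$. Thus $z$ is JI with $z_*=x\wedge z$. Also $x<x\vee z\le y$, so $x\vee z=y$. If $z\equiv z_*$ for some congruence, joining with $x$ gives $y\equiv x$; if $x\equiv y$, meeting with $z$ gives $z_*\equiv z$. So $\mathrm{con}(z)=\mathrm{con}(x,y)=\mathrm{con}(K)$.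

**Step 2: both walls lie in the same hyperplane.** Let $H,H'$ be the hyperplanes of $x\lessdot y$ and $z_*\lessdot z$. We have $\mathrm{sep}(z_*)\subseteq\mathrm{sep}(x)$, $\mathrm{sep}(z)\subseteq\mathrm{sep}(y)$ and $\mathrm{sep}(z)\not\subseteq\mathrm{sep}(x)$. So $H'\in\mathrm{sep}(y)\setminus\mathrm{sep}(x)=\{H\}$.

**Step 3: both walls lie in the same shard.** Otherwise some $X\in\mathrm{Cut}(H)$ has them on strictly opposite sides in $H$. Order $\mathcal H_X=\{H_1,\dots,H_k\}$ as in Section 5, so $H=H_i$ with $1<i<k$. The regions $z_*$ and $x$ lie just below $H_i$ on opposite sides of $X$, so $\mathrm{sep}(z_*)\cap\mathcal H_X$ and $\mathrm{sep}(x)\cap\mathcal H_X$ are $\{H_1,\dots,H_{i-1}\}$ and $\{H_{i+1},\dots,H_k\}$ in some order. These are nonempty and disjoint, contradicting $\mathrm{sep}(z_*)\subseteq\mathrm{sep}(x)$. $\square$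

**Lemma 8.** Assume (I).

(a) For a kept shard $K$ there is a unique JI $j_K$ with $\mathrm{con}(j_K)=\mathrm{con}(K)$. The wall of $j_K$ belongs to $K$, and $j_K\le y$ for *every* wall $x\lessdot y$ of $K$. The map $K\mapsto j_K$ is a bijection from kept shards to uncontracted JIs, and $\mathrm{con}(K)=\mathrm{con}(K')$ implies $K=K'$ for kept shards.

(b) The relation $\to$ on kept shards is acyclic.

(c) Let $G$ be a codimension-3 face and $H\in\mathcal H_G$, with no $X\in\mathrm{Cut}(H)$ containing $G$. Then all walls in $H$ containing $G$ belong to one shard $K$. If $K$ is kept, $H$ is basic at $G$.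

*Proof of (a).* A JI $j$ with $\mathrm{con}(j)=\mathrm{con}(K)$ is uncontracted, since $\equiv$ does not contain $\mathrm{con}(K)$. So by (I) there is at most one. Apply Lemma 7 to every wall $x\lessdot y$ of $K$: each time it produces a JI $z\le y$ with $\mathrm{con}(z)=\mathrm{con}(K)$ and with its wall in $K$, and by uniqueness it is always the same $z=j_K$. An uncontracted JI $j$ equals $j_K$ for the shard $K$ of $j_*\lessdot j$, which is kept. If $\mathrm{con}(K)=\mathrm{con}(K')$, then $j_K=j_{K'}$, whose wall belongs to both shards, so $K=K'$. In particular $K\mapsto j_K$ is injective.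

*Proof of (b).* Along a directed cycle the congruences $\mathrm{con}(K)$ decrease weakly, so they are all equal, and by (a) all shards of the cycle are equal. But $K\to K'$ implies $K\ne K'$.

*Proof of (c).* **Step 1: one shard.** A cutting flat that meets $\mathrm{relint}\,G$ contains $G$; there is none. So $\mathrm{relint}\,G$ lies in a shard $K$, which is open in $H$, and all walls in $H$ containing $G$ belong to $K$.

**Step 2: if $K$ is kept, we exhibit a region adjacent to $B_G$ across $H$.** Let $y$ run over the upper regions of the walls $x\lessdot y$ in $H$ containing $G$; they lie in $[m_G,M_G]$. Put $y_0:=j_K\vee m_G$. By (a), $j_K\le y$ for all these $y$, so $m_G\le y_0\le y$. By (F3), $S_G\subseteq\mathrm{sep}(y_0)\subseteq S_G\cup\mathcal H_G$. The wall of $j_K$ lies in $H$, so $H\in\mathrm{sep}(j_K)\subseteq\mathrm{sep}(y_0)$.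

Now let $H'\in\mathcal H_G\setminus\{H\}$. Take $g\in\mathrm{relint}\,G$ and a generic $u\in H$ with $\langle n_{H'},u\rangle<0$. By (F2), $g+\varepsilon u$ lies in the relative interior of a wall in $H$ containing $G$, on $B$'s side of $H'$. Its upper region $y$ has $H'\notin\mathrm{sep}(y)$, so $H'\notin\mathrm{sep}(y_0)$.

Hence $\mathrm{sep}(y_0)=S_G\cup\{H\}$. So in $\mathrm{PR}(\mathcal H_G,B_G)$ the region of $y_0$ is separated from $B_G$ by $H$ only. It is adjacent to $B_G$ across $H$, and $H$ is basic at $G$. $\square$

Part (b) removes the first obstacle: list the kept shards so that arrows point backwards, and work through the list. Part (c) will be decisive for the second.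

## 8. Around a codimension-3 face, and six planes in $\mathbb R^3$

Let $G$ be a codimension-3 face. Put $V=(\operatorname{span}G)^\perp$, an oriented Euclidean 3-space containing all $n_{H'}$ for $H'\in\mathcal H_G$, and let $S$ be its unit sphere. By (F2), walls containing $G$ correspond to arcs, and codimension-2 faces containing $G$ to vertices, of the arrangement of great circles $S_{H'}=S\cap H'$ ($H'\in\mathcal H_G$). We use the same names for both. Since $\mathcal H_G$ has rank 3, each circle carries vertices.

Orient $S_{H'}$ at $u$ in the direction $u\times n_{H'}$. For a vertex $v\in S_{H'}$ let $\mathrm{in}_{H'}(v)$ and $\mathrm{out}_{H'}(v)$ be the arcs of $S_{H'}$ arriving at and leaving $v$. For a weight $\lambda$ on the walls containing $G$ put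
$$\Delta_{H'}(v)=\lambda(\mathrm{in}_{H'}(v))-\lambda(\mathrm{out}_{H'}(v)).$$
Every arc of $S_{H'}$ is the in-arc of exactly one vertex and the out-arc of exactly one vertex, so
$$\sum_{v\in S_{H'}}\Delta_{H'}(v)=0\qquad\text{for every }H'\in\mathcal H_G. \tag{7}$$

**Lemma 9.** At a vertex $v$, the out-arcs are the walls crossed by one of the two maximal chains of the polygon of $v$, and the in-arcs are those crossed by the other. Hence $\lambda$ is balanced at $v$ if and only if $\sum_{H'\ni v}\Delta_{H'}(v)\,n_{H'}=0$. If $A,A'$ are the basic hyperplanes at $v$ and $\alpha_{H'}$ is the $n_A$-coefficient of $n_{H'}$ in terms of $n_A,n_{A'}$, then the equation $(v,A)$ for $\lambda$ is $D_{v,A}=0$, where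
$$D_{v,A}=\Delta_A(v)+s_{v,A},\qquad s_{v,A}=\sum_{H'\text{ nonbasic at }v}\alpha_{H'}\,\Delta_{H'}(v). \tag{8}$$
Moreover $\sum_{H'\ni v}\Delta_{H'}(v)n_{H'}=D_{v,A}n_A+D_{v,A'}n_{A'}$.

*Proof.* Let $b\in V$ be the orthogonal projection of a point of $B$; then $\langle n_{H'},b\rangle<0$ for all $H'\in\mathcal H_G$. For $H'\ni v$,
$$\langle v\times n_{H'},\,v\times b\rangle=\langle v,v\rangle\langle n_{H'},b\rangle-\langle v,b\rangle\langle n_{H'},v\rangle=\langle n_{H'},b\rangle<0.$$
So all arcs out of $v$ start strictly on one side of the plane spanned by $v$ and $b$, and all arcs into $v$ arrive from the other side. Modulo $v$, that plane is a line through the base region of the rank-2 arrangement at $v$ and its negative. Its two sides are swept by the two ways of turning from the base region to its negative, i.e. by the two maximal chains. This is the first claim. So the vector $\sum\Delta_{H'}(v)n_{H'}$ is the left side of (3) up to sign. Expanding in $n_A,n_{A'}$ gives the rest. $\square$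

Thus, going along $S_H$ in the positive direction, if $H$ is basic at $v$, the jump $\lambda(\mathrm{out})-\lambda(\mathrm{in})$ prescribed by $(v,H)$ is $s_{v,H}$. The second obstacle is the question whether these jumps add up to $0$ around $S_H$.

**Six planes.** Work in $\mathbb R^3$ with the trivial congruence and the planes $H_1,H_2,H_3,H_{12},H_{23},H_{123}$ with normals
$$e_1,\quad e_2,\quad e_3,\quad e_1+e_2,\quad e_2+e_3,\quad e_1+e_2+e_3,$$
and with $B$ the negative octant. Here $G=\{0\}$. The planes meet in seven lines. On four of them three planes meet:
$$X_1=H_1\cap H_2\cap H_{12},\quad X_2=H_2\cap H_3\cap H_{23},\quad Y_1=H_{12}\cap H_3\cap H_{123},\quad Y_2=H_1\cap H_{23}\cap H_{123},$$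
with directions $(0,0,1)$, $(1,0,0)$, $(1,-1,0)$, $(0,1,-1)$. On three lines only two planes meet: $H_1\cap H_3$, $Z=H_{12}\cap H_{23}$ and $Z'=H_2\cap H_{123}$, with directions $(0,1,0)$, $(1,-1,1)$, $(1,0,-1)$. These account for all $4\cdot3+3=15$ pairs of planes.

On each triple line the plane whose normal is the sum of the other two normals is the nonbasic one. So
$$\mathrm{Cut}(H_{12})=\{X_1\},\quad\mathrm{Cut}(H_{23})=\{X_2\},\quad\mathrm{Cut}(H_{123})=\{Y_1,Y_2\},$$
and $H_1,H_2,H_3$ are not cut. There are $3+2+2+4=11$ shards. Every arrow goes to a plane whose normal has a larger coordinate sum, so we can serve $H_{123}$ first, then $H_{12},H_{23}$, then $H_1,H_2,H_3$.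

* *$H_{123}$.* The four shards are sectors with boundary lines $Y_1,Y_2$. At $Z'$ only two planes meet, so (3) says that $\ell$ does not jump there. We get one free value per sector, $p_1,p_2,p_3,p_4$ in the cyclic order of the orientation. Number them so that $Y_1$ lies between $p_4,p_1$ and between $p_2,p_3$.
* *$H_{12}$.* Each of its two shards is an open half-plane bounded by $X_1$, so there is no loop and no obstruction. There is no jump at $Z$, and at $Y_1$ equation (8) reads $\Delta_{12}+\Delta_{123}=0$. Similarly for $H_{23}$ with $Y_2$ in place of $Y_1$.
* *$H_2$.* Now the shard is the whole plane, and $0$ lies in it. The prescribed jumps are $\Delta_{12}(v)$ at the two vertices $v\in X_1$, $\Delta_{23}(v)$ at the two vertices $v\in X_2$, and $0$ on $Z'$.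

Do the jumps on $H_2$ add up to $0$? By (7) for $H_{12}$,
$$\sum_{v\in X_1}\Delta_{12}(v)=-\sum_{v\in Y_1}\Delta_{12}(v)-\sum_{v\in Z}\Delta_{12}(v)=\sum_{v\in Y_1}\Delta_{123}(v)=p_4-p_1+p_2-p_3 .$$
This is not zero in general: take $p_2=1$ and the other $p_i=0$. The line $X_1$ alone creates monodromy. But in the same way
$$\sum_{v\in X_2}\Delta_{23}(v)=\sum_{v\in Y_2}\Delta_{123}(v)=p_1-p_2+p_3-p_4,$$
and the total is $0$. The reason is (7) for $H_{123}$: the total jump of $\ell$ once around a circle is $0$, and the balance equations carry this fact from $H_{123}$ through $H_{12}$ and $H_{23}$ to $H_2$.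

To do this in general, add up the vectors $\sum_{H'}\Delta_{H'}(v)n_{H'}$ over *all* vertices $v$. By (7) the sum is $0$, and if all equations at hyperplanes nonbasic at $G$ hold, only multiples of the three linearly independent normals basic at $G$ remain. There is one difficulty. When the construction arrives at a shard $K_r\subset H$, the weight is not yet defined on all hyperplanes nonbasic at $G$. We shall fill in an auxiliary weight there. Filling in must not meet a monodromy problem of its own, and Lemma 8(c) guarantees this: on a hyperplane nonbasic at $G$, the walls of a kept shard at $G$ never form a full circle.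

## 9. Construction of the weight

**Proposition 10.** Assume (I). For each kept shard $K$ fix a wall $W_K$ of $K$. For any reals $(c_K)_{K\text{ kept}}$ there is a unique $\ell:\{\text{walls}\}\to\mathbb R$ with $\ell=0$ on contracted walls, balanced at all codimension-2 faces $Q$, and with $\ell(W_K)=c_K$ for all kept $K$. Moreover, for a suitable choice of the $c_K$, $\ell$ is positive on all uncontracted walls.

*Proof, given Lemma 11 below.* **Step 1: the order of construction.** By Lemma 8(b) list the kept shards as $K_1,\dots,K_N$ so that $K_s\to K_t$ implies $t<s$. Put $\ell=0$ on contracted shards. We define $\ell$ on $K_1,\dots,K_N$ successively so that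

> $(E_s)$: for every codimension-2 face $Q$ with relative interior in $K_s$, the equation $(Q,H)$ holds, where $H\supset K_s$.

Here $H$ is basic at $Q$, because $\operatorname{span}Q\notin\mathrm{Cut}(H)$. The equation prescribes the difference of $\ell$ at the two walls of $K_s$ at $Q$ in terms of walls in hyperplanes nonbasic at $Q$. These belong to shards $K'$ with $K_s\to K'$, so they are contracted or belong to some $K_t$ with $t<s$. When we reach $K_s$, the prescribed jumps are known.

**Step 2: the step from $K_1,\dots,K_{r-1}$ to $K_r\subset H$.** Apply Lemma 3 in $H\cong\mathbb R^{d-1}$ with the arrangement $\{H\cap H':H'\ne H\}$, $U=\mathbb R$ and $C=K_r$; the flats of $\mathrm{Cut}(H)$ form a subarrangement. The chambers, codimension-1 and codimension-2 faces of this arrangement with relative interior in $C$ are the faces of $\mathcal F$ of codimension $1,2,3$ in $\mathbb R^d$ with relative interior in $K_r$. The hypothesis of Lemma 3 is that the jumps prescribed by $(E_r)$ sum to zero around each codimension-3 face $G$ with $\mathrm{relint}\,G\subset K_r$, and this is Lemma 11. We obtain $\ell$ on $K_r$ satisfying $(E_r)$, unique up to an additive constant. So $\ell(W_{K_r})$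 can be prescribed arbitrarily, or the constant can be taken so large that $\ell>0$ on the finitely many walls of $K_r$.

**Step 3: all balance equations hold.** Let $A$ be basic at $Q$. The two walls of $A$ at $Q$ belong to one shard, which contains $\mathrm{relint}\,Q$. If it is kept, $(Q,A)$ belongs to some $(E_s)$. If it is contracted, then by Lemma 6 all walls at $Q$ in nonbasic hyperplanes are contracted too, and all terms of $(Q,A)$ vanish.

**Step 4: uniqueness.** Any balanced $\ell$ that vanishes on contracted walls satisfies all $(E_s)$, so it is determined successively on $K_1,\dots,K_N$ by the values $\ell(W_K)$. $\square$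

**Lemma 11.** In the situation of Proposition 10, let $\ell$ be defined on the contracted shards (as $0$) and on $K_1,\dots,K_{r-1}$, satisfying $(E_1),\dots,(E_{r-1})$. Let $K_r\subset H$, and let $G$ be a codimension-3 face with $\mathrm{relint}\,G\subset K_r$. Then the jumps prescribed by $(E_r)$ sum to zero around $G$.

*Proof.* **Step 1: the setting on the sphere.** No flat of $\mathrm{Cut}(H)$ contains $G$, and $K_r$ is kept, so $H$ is basic at $G$ by Lemma 8(c), and all walls in $H$ containing $G$ belong to $K_r$. By (F4) $B_G$ is simplicial, and $\mathcal H_G$ has rank 3. So there are exactly three hyperplanes basic at $G$, say $H=H^1,H^2,H^3$, and their normals are linearly independent. By (F1), $H^i$ is basic at every vertex $v\in S_{H^i}$; equivalently, a hyperplane nonbasic at some vertex $v$ is nonbasic at $G$. By Lemma 9 the sum of the prescribed jumps around $G$ is $\sum_{v\in S_H}s_{v,H}$, computed with $\lambda=\ell$. We must show that it is $0$.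

**Step 2: an auxiliary weight $\lambda$ on all walls containing $G$.** The purpose is to have all equations at hyperplanes nonbasic at $G$ available at once. Put $\lambda=0$ on contracted walls and on walls in $H^1,H^2,H^3$. The remaining walls are kept and lie in hyperplanes nonbasic at $G$. Go through the shards $K_s$ in such hyperplanes for $s=1,\dots,N$.

* If $s<r$, put $\lambda=\ell$ on the walls of $K_s$ containing $G$.
* Let $s\ge r$, and suppose that $K_s\subset H'$ has walls containing $G$, with $H'$ nonbasic at $G$. Some $X\in\mathrm{Cut}(H')$ contains $G$: otherwise all walls in $H'$ containing $G$ would belong to one shard, which would be the kept shard $K_s$, and $H'$ would be basic at $G$ by Lemma 8(c). The flats of $\mathrm{Cut}(H')$ containing $G$ therefore divide the plane $H'\cap V$ into open sectors of angle $\le\pi$. Walls containing $G$ in one sector are successively adjacent across codimension-2 faces at which $H'$ is basic, so they belong to the same shard. Walls in different sectors are separated by a cutting flat and belong to different shards. So the walls of $K_s$ containing $G$ are those of one sector, linearly ordered $w_1,\dots,w_q$, and the codimension-2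 faces containing $G$ with relative interior in $K_s$ are exactly $Q_i=w_i\cap w_{i+1}$, $1\le i<q$. Set $\lambda(w_1)=0$ and determine $\lambda(w_2),\dots,\lambda(w_q)$ successively by the equations $(Q_i,H')$. Besides $w_i,w_{i+1}$, these involve only walls in hyperplanes nonbasic at $Q_i$, hence nonbasic at $G$; these walls are contracted or belong to some $K_t$ with $t<s$, so $\lambda$ is already defined on them.

**Step 3: $D_{v,A}=0$ for every vertex $v$ and every $A$ that is basic at $v$ but not basic at $G$.** Here $D_{v,A}$ is computed with $\lambda$. The two walls of $A$ at $v$ belong to one shard, which contains the relative interior of $v$.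

* The shard is contracted. Then by Lemma 6 all walls entering the equation are contracted, and all terms vanish.
* The shard is $K_s$ with $s<r$. All walls entering the equation lie in hyperplanes nonbasic at $G$ ($A$ itself, and those nonbasic at $v$), and they are contracted or belong to some $K_t$ with $t\le s$. There $\lambda=\ell$, so the equation holds by $(E_s)$.
* The shard is $K_s$ with $s\ge r$. Then $v$ is one of the faces $Q_i$ of Step 2, and the equation holds by construction.

**Step 4: telescoping.** Sum the vectors of Lemma 9 over all vertices. By (7),
$$\sum_v\ \sum_{H'\ni v}\Delta_{H'}(v)\,n_{H'}=\sum_{H'\in\mathcal H_G}n_{H'}\sum_{v\in S_{H'}}\Delta_{H'}(v)=0. \tag{9}$$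
By Lemma 9 the inner sum at $v$ is $D_{v,A}n_A+D_{v,A'}n_{A'}$ with $A,A'$ the basic hyperplanes at $v$. By Step 3 only the terms with $A\in\{H^1,H^2,H^3\}$ survive, and $H^i$ is basic at every vertex of $S_{H^i}$. So (9) reads
$$\sum_{i=1}^3n_{H^i}\sum_{v\in S_{H^i}}D_{v,H^i}=0 .$$
By linear independence, $\sum_{v\in S_H}D_{v,H}=0$. Since $D_{v,H}=\Delta_H(v)+s_{v,H}$ and $\sum_{v\in S_H}\Delta_H(v)=0$ by (7), we get $\sum_{v\in S_H}s_{v,H}=0$, computed with $\lambda$.

**Step 5: back from $\lambda$ to $\ell$.** The number $s_{v,H}$ involves only walls in hyperplanes nonbasic at $v$, hence nonbasic at $G$. They belong to shards $K'$ with $K_r\to K'$, i.e. to contracted shards or to $K_t$ with $t<r$. There $\lambda=\ell$. So $\sum_{v\in S_H}s_{v,H}=0$ computed with $\ell$. $\square$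

## 10. The polytope, the dimension, and the Minkowski basis

**Proof of Theorem 2(1) and Theorem 1.** Let $L$ be a lattice and $\equiv$ satisfy (I). By Proposition 10 there is $\ell\in\mathcal W(\equiv)$ that is positive on all uncontracted walls. By Proposition 5(a) it is $\ell_g$ for some $g$, and by Proposition 5(b) $\mathcal F_\equiv$ is the normal fan of a polytope. By Lemma 2(c), a congruence uniform $L$ satisfies (I) for every $\equiv$, and so does the pair $(L,\equiv)$ if $L/{\equiv}$ is congruence uniform. In particular Theorem 1 holds. $\blacksquare$

**Proof of Theorem 2(2).** By Proposition 5(a), the space in question is isomorphic to $\mathcal W(\equiv)$. By Proposition 10, $\ell\mapsto(\ell(W_K))_K$ is an isomorphism from $\mathcal W(\equiv)$ to $\mathbb R^{\{K\text{ kept}\}}$. Kept shards correspond bijectively to uncontracted JIs by Lemma 8(a), and these to the JIs of $L/{\equiv}$ by Lemma 2(a). $\blacksquare$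

**Proof of Theorem 2(3).** **Step 1: the largest congruence not contracting $j$.** The join $\theta\vee\varphi$ of two congruences is the transitive closure of their union. Indeed, applying $\cdot\vee z$ or $\cdot\wedge z$ to every term of a chain of $\theta$- and $\varphi$-steps gives such a chain again, so this closure is a congruence. Suppose $\theta\vee\varphi$ contracts a cover $x\lessdot y$. There is a sequence $x=u_0,\dots,u_n=y$ with each $(u_i,u_{i+1})$ in $\theta$ or $\varphi$. Replacing $u_i$ by $(u_i\vee x)\wedge y$ we may assume $u_i\in[x,y]=\{x,y\}$, and then some step goes from $x$ to $y$. So $\theta$ or $\varphi$ contracts $x\lessdot y$. Hence the join of all congruences not contracting $j$ does not contract $j$; this is $\equiv_j$.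

**Step 2: $P_j$ exists.** Let $j=j_K$ be uncontracted by $\equiv$. Then $\equiv_j$ contains $\equiv$, so JIs uncontracted by $\equiv_j$ are uncontracted by $\equiv$, and (I) holds for $\equiv_j$. By (1), $\mathcal F_{\equiv_j}$ is the normal fan of a polytope $P_j$.

**Step 3: a shard $K'$ is uncontracted by $\equiv_j$ if and only if $\mathrm{con}(K')\supseteq\mathrm{con}(K)$.** If $\mathrm{con}(K')\not\supseteq\mathrm{con}(K)=\mathrm{con}(j)$, then $\mathrm{con}(K')$ does not contract $j$, so it is contained in $\equiv_j$, which therefore contracts $K'$. If $\mathrm{con}(K')\supseteq\mathrm{con}(K)$, then $\equiv_j$ cannot contain $\mathrm{con}(K')$, since it would contract $j$.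

**Step 4: the Minkowski sum.** Let $\ell_K$ be the weight of the support function of $P_j$. By Proposition 5(a),(c) applied to $\equiv_j$, it is balanced, vanishes on walls contracted by $\equiv_j$ and is positive on the others. So $\ell_K\in\mathcal W(\equiv_j)\subseteq\mathcal W(\equiv)$, and $\ell_K$ is positive exactly on the shards $K'$ with $\mathrm{con}(K')\supseteq\mathrm{con}(K)$, all of which are kept by $\equiv$. Support functions add under Minkowski sum, so the support function of $\sum_jP_j$ has weight $\sum_K\ell_K$. It vanishes on contracted walls and is positive on every kept $K$, because $\ell_K$ is. By Proposition 5(b), $\sum_jP_j$ has normal fan $\mathcal F_\equiv$. (If there is no uncontracted JI, the empty sum is a point.)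

**Step 5: the $\ell_K$ form a basis of $\mathcal W(\equiv)$.** Suppose $\sum_Kc_K\ell_K=0$ is a nontrivial relation. Choose $K$ with $c_K\ne0$ and $\mathrm{con}(K)$ minimal among these. On walls of $K$, $\ell_{K''}\ne0$ only if $\mathrm{con}(K'')\subseteq\mathrm{con}(K)$. If also $c_{K''}\neq0$, minimality gives $\mathrm{con}(K'')=\mathrm{con}(K)$, hence $K''=K$ by Lemma 8(a). So on walls of $K$ the relation reads $c_K\ell_K=0$ with $\ell_K>0$ there, and $c_K=0$, a contradiction. The number of the $\ell_K$ is $\dim\mathcal W(\equiv)$, as computed in the proof of (2). So they form a basis, and by Proposition 5(a) the classes of the support functions $h_{P_j}$ form a basis of the space in (2).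

**Step 6: polytopes with coarser normal fan.** If the normal fan of a polytope $P$ coarsens $\mathcal F_\equiv$, its support function is linear on the chambers of $\mathcal F_\equiv$. So $h_P=\sum_jc_jh_{P_j}+\langle\tau,\cdot\rangle$ with unique reals $c_j$ and a vector $\tau$. Adding a linear function to a support function translates the polytope. Moving the negative terms to the left, this says
$$P+\sum_{c_j<0}|c_j|\,P_j=\tau+\sum_{c_j>0}c_j\,P_j,$$
which is the meaning of a signed Minkowski combination up to translation. $\blacksquare$

*Example.* For the pentagon congruence of Section 1 we have $\mathrm{con}(c_2)\subseteq\mathrm{con}(c_1)$ and $\mathrm{con}(c_2)\subseteq\mathrm{con}(d_1)$, while $\mathrm{con}(c_1)$ and $\mathrm{con}(d_1)$ are incomparable. By Step 3, $\equiv_{c_2}$ keeps the shards $H_1$, $H_3$ and the half $W_2$ of $H_2$, so it is the pentagon congruence itself and $P_{c_2}$ can be the pentagon found there. The congruence $\equiv_{c_1}$ keeps only $H_1$, and $\equiv_{d_1}$ keeps only $H_3$; for $P_{c_1},P_{d_1}$ we can take the segments $[0,n_1]$ and $[0,n_3]$. On $(W_1,W_2,W_3,W_1',W_2',W_3')$ the three weights are $(1,1,1,2,0,2)$, $(1,0,0,1,0,0)$ and $(0,0,1,0,0,1)$,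 and they are linearly independent, in accordance with the dimension $3$.
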